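# Set families that avoid one intersection size

## 1. The exponential rate of the extremal function

**Theorem 1.** For integers $n\ge 1$ and $0\le t\le n$ let $m(n,t)$ be the largest size of a family $\mathcal A\subset 2^{[n]}$ such that $|A\cap B|\ne t$ for all distinct $A,B\in\mathcal A$. There is a function $\epsilon(n)\to 0$ such that for all integers $0\le t<n/3$,
$$m(n,t)\le \binom{n}{\lfloor (n+t)/2\rfloor}\,2^{\epsilon(n)n}.$$
This is sharp up to the factor $2^{o(n)}$: for the same $t$, $\ m(n,t)\ge \frac15\binom{n}{\lfloor (n+t)/2\rfloor}$.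

**Theorem 2.** Let $\log=\log_2$ and $H(x)=-x\log x-(1-x)\log(1-x)$. Uniformly in $0\le t\le n$,
$$\tfrac1n\log m(n,t)=f(t/n)+o(1),\qquad f(\tau)=\begin{cases}H\big(\frac{1-\tau}2\big)&0\le\tau\le\frac13,\\ H(\tau)&\frac13\le\tau\le\frac12,\\ 1&\frac12\le\tau\le1.\end{cases}$$
In particular the bound of Theorem 1 fails when $t\ge(\frac13+\delta)n$, $t\le(1-\delta)n$, with $\delta>0$ fixed and $n$ large.

In plain words: we forbid a single intersection size $t$ and ask how large a family can be. We say that a family *avoids $t$* if no two distinct members meet in exactly $t$ elements. Pairs may meet in fewer than $t$ or in more than $t$ elements. Theorem 1 says that for $t<n/3$, up to a subexponential factor, one cannot beat the family of all sets that are so large that any two must meet in more than $t$ elements.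

The statement posed as a conjecture in "Intersection theorems for finite sets" (https://www.renyi.hu/conferences/erdos100/slides/mubayi.pdf) is this: for fixed $0<\eta<1/3$, if $\eta n<t<n/3$ and $\mathcal A\subset 2^{[n]}$ avoids $t$, then $|\mathcal A|\le\binom{n}{\lfloor (n+t)/2\rfloor}2^{o(n)}$, where $o(n)$ depends only on $\eta$ and $n$. Theorem 1 says that this is true, with $o(n)=n\,\epsilon(n)$ independent of $\eta$; the lower bound $t>\eta n$ is not needed.

The error term does not depend on $t$. This allows a proof by contradiction with limits. If the bound fails for infinitely many $n$, we pass to a subsequence on which $t/n$ and every other relevant ratio converges, and then work with the limits.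

## 2. Two threshold families and their crossover at $t=n/3$

First, the case $t=0$. Two distinct members may not be disjoint, so of each complementary pair $\{A,[n]\setminus A\}$ at most one is in the family, and $m(n,0)\le 2^{n-1}$. The sets containing the element $1$ give equality. Since $\binom n{\lfloor n/2\rfloor}\ge 2^n/(n+1)$, this agrees with Theorem 1.

For general $t$ there are two obvious constructions.

**Large sets.** Let $w=\lfloor (n+t)/2\rfloor$ and take all $A$ with $|A|\ge w+1$. Two such sets satisfy $|A\cap B|\ge 2(w+1)-n\ge t+1$, so the family avoids $t$. If $t\le n/3$, then $w\le 2n/3$, and the family has size at least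
$$\binom n{w+1}=\binom nw\frac{n-w}{w+1}\ge\binom nw\frac{n/3}{2n/3+1}=\binom nw\frac{n}{2n+3}\ge\frac15\binom nw ,$$
because $5n\ge 2n+3$. This proves the lower bound in Theorem 1 (also for $t=n/3$).

**Small sets.** Take all $A$ with $|A|\le t$. If $|A\cap B|=t$ with $|A|,|B|\le t$, then $A=B$, so the family avoids $t$. Its size is at least $\binom nt$, and at least $2^{n-1}$ if $t\ge n/2$.

For $n=10$ and $t=1$ the first family has $210+120+45+10+1=386$ members and the second has $11$. For $t=3$ both have $176$. For $t=4$ the first has $56$ and the second has $386$, which exceeds $\binom{10}{7}=120$, the binomial coefficient in Theorem 1 for this $t$. On the exponential scale the families have rates $H(\frac{1-\tau}2)$ and $H(\tau)$ with $\tau=t/n\le\frac12$, and these cross where $\tau=\frac{1-\tau}2$, at $\tau=\frac13$.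

To make this precise we use the standard estimate
$$\frac{2^{nH(k/n)}}{n+1}\le\binom nk\le 2^{nH(k/n)} .\tag{1}$$
(Put $x=k/n$. The $n+1$ numbers $\binom nix^i(1-x)^{n-i}$ sum to $1$, and the largest is the one with $i=k$, which equals $\binom nk2^{-nH(k/n)}$.) By (1) and the uniform continuity of $H$, the two families show that $\frac1n\log m(n,t)\ge f(t/n)-o(1)$ uniformly in $t$: use the large sets for $t\le n/3$ and the small sets for $t\ge n/3$. This is the lower bound in Theorem 2.

The last sentence of Theorem 2 follows as well. For $\frac13<\tau<\frac12$ we have $\frac{1-\tau}2<\tau<\frac12$, so $H(\tau)>H(\frac{1-\tau}2)$; for $\frac12\le\tau<1$ we have $1>H(\frac{1-\tau}2)$. Hence the continuous function $f(\tau)-H(\frac{1-\tau}2)$ has a positive minimum on $[\frac13+\delta,1-\delta]$, and the bound of Theorem 1 fails there for all large $n$.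

What remains is the upper bounds.

## 3. Layers and logarithmic rates

The family $\mathcal A$ is the union of its $n+1$ layers $\mathcal A\cap\binom{[n]}k$, so at the cost of a factor $n+1$ we may study one layer $\mathcal F\subset\binom{[n]}k$ that avoids $t$. Its *density* is $\alpha=|\mathcal F|/\binom nk$.

Put $L(x)=x\log x$ with $L(0)=0$. If integers $N_n,M_n$ satisfy $N_n/n\to\mu>0$ and $M_n/n\to\nu\in[0,\mu]$, then (1) gives
$$\tfrac1n\log\tbinom{N_n}{M_n}\to\mu H(\nu/\mu)=L(\mu)-L(\nu)-L(\mu-\nu).\tag{2}$$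

Write $k/n\to\kappa$, $t/n\to\tau$, $\alpha=2^{-(b+o(1))n}$, and $H_T=H(\frac{1-\tau}2)$, the rate of $T=\binom{n}{\lfloor (n+t)/2\rfloor}$. Then $|\mathcal F|$ has rate $H(\kappa)-b$. So Theorem 1 says exactly that
$$b\ge a,\qquad a:=H(\kappa)-H_T .$$
Since $b\ge0$, only the case $a>0$ matters, that is, $|1-2\kappa|<\tau$.

## 4. Frankl–Wilson when $k-t$ is prime, and where it stops

**Lemma 1.** Let $p$ be prime and $\mathcal H\subset\binom{[M]}{\ell}$ with $|A\cap B|\not\equiv\ell\pmod p$ for distinct $A,B\in\mathcal H$. Then $|\mathcal H|\le\sum_{i<p}\binom Mi$.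

*Proof.* Over $\mathbb F_p$ let $f_A(x)=\prod_{c\ne\ell}\big(\sum_{i\in A}x_i-c\big)$, the product over the $p-1$ residues $c\not\equiv\ell$. Replace each power $x_i^e$, $e\ge 1$, by $x_i$; this does not change values at $0/1$ points and leaves a multilinear polynomial of degree at most $p-1$. At the indicator vector $1_B$ the value is $\prod_{c\ne\ell}(|A\cap B|-c)$. For $B=A$ it is a product of nonzero elements of the field $\mathbb F_p$, so $f_A(1_A)\ne0$. For $B\ne A$ the residue of $|A\cap B|$ is one of the $c$, so $f_A(1_B)=0$. Evaluating a linear relation among the $f_A$ at the points $1_B$ shows that all its coefficients vanish. So the $f_A$ are linearly independent in a space of dimension $\sum_{i<p}\binom Mi$. $\square$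

Example: $3$-sets with pairwise intersections in $\{0,2\}$ ($p=2$, $\ell=3$) number at most $M+1$. For $M=4$ all four $3$-sets qualify, and $4\le5$.

**Lemma 2.** Let $\mathcal H\subset\binom{[n']}{k'}$ avoid $t$, with $p=k'-t$ prime.

(I) If $k'\ge2t+1$, then $|\mathcal H|\le\sum_{i<p}\binom{n'}i$.

(II) If $k'\le2t$, put $s=2t+1-k'$. Then $|\mathcal H|\big/\binom{n'}{k'}\le\sum_{i<p}\binom{n'-s}i\big/\binom{n'-s}{2p-1}$.

*Proof.* (I) Distinct members meet in a size in $[0,k'-1]$. The only number there congruent to $k'$ mod $p$ is $k'-p=t$, because $k'-2p=2t-k'<0$. This size is avoided, so Lemma 1 applies.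

(II) Here we shrink $k'$ and $t$ together until (I) applies. We have $1\le s$, and $s\le t$ because $k'\ge t+1$. Averaging over all $s$-sets $S$, some $S$ lies in at least
$$|\mathcal H|\binom{k'}s\Big/\binom{n'}s=|\mathcal H|\binom{n'-s}{k'-s}\Big/\binom{n'}{k'}$$
members $C$ of $\mathcal H$. For these $C$ the sets $C\setminus S$ are distinct $(2p-1)$-sets in an $(n'-s)$-set, since $k'-s=2(k'-t)-1=2p-1$. They avoid $t-s=k'-t-1=p-1$. Part (I), with $2p-1$ and $p-1$ in place of $k'$ and $t$, bounds their number by $\sum_{i<p}\binom{n'-s}i$. $\square$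

Suppose now that $k-t=p$ is prime and $k\ge2t+1$. Lemma 2(I) applied to $\mathcal F$ itself gives $|\mathcal F|\le\sum_{i<p}\binom ni$. When $|1-2\kappa|<\tau$ we have $\kappa-\tau<\frac{1-\tau}2\le\frac12$, so this sum has rate at most $H(\kappa-\tau)$, and $b\ge H(\kappa)-H(\kappa-\tau)$. The numbers $1-\kappa$ and $\kappa-\tau$ have midpoint $\frac{1-\tau}2$, so by concavity
$$H(\kappa)+H(\kappa-\tau)=H(1-\kappa)+H(\kappa-\tau)\le2H_T,\qquad\text{hence}\qquad b\ge H(\kappa)-H(\kappa-\tau)\ge2a .\tag{3}$$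
We needed $b\ge a$ and obtained $b\ge2a$. For instance, $\tau=0.2$, $\kappa=0.5$ gives $a=1-H(0.4)\approx0.029$ and $H(\kappa)-H(\kappa-\tau)=1-H(0.3)\approx0.119$. This factor of $2$ will pay for what follows.

If $k-t=q$ is composite, the argument stops at its first step. For composite $q>4$ the product $\prod_{c\ne\ell}(\ell-c)=(q-1)!$ is $0$ modulo $q$, so $f_A(1_A)=0$. For $q=4$ it equals $6\equiv 2\pmod 4$, but $\mathbb Z/4$ is not a field and the dimension argument is not available. If instead we use a nearby prime $p=k-t-g$, the polynomial method needs the intersection size $k-p=t+g$ to be absent, and $\mathcal F$ avoids $t$, not $t+g$.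

Could we restrict $\mathcal F$ to change $k-t$? Fix a set $S$ and a trace $S_0\subset S$, and keep the members with $A\cap S=S_0$. After deleting $S_0$, the sets have size $k-|S_0|$ and avoid $t-|S_0|$. The difference is still $k-t$. No restriction to a single trace changes it.

## 5. Lowering $k-t$ with two disjoint $g$-sets

Two different traces do change the difference. Let $P,Q$ be disjoint $g$-sets and suppose that $C\cup P$ and $C'\cup Q$ are in $\mathcal F$, with $C,C'$ disjoint from $P\cup Q$. Then $|(C\cup P)\cap(C'\cup Q)|=|C\cap C'|$. The sets $C$ have size $k-g$ and still avoid $t$, so the difference is now $k-t-g$. To have both traces available for each $C$, we need many pairs $A,A'\in\mathcal F$ with $|A\setminus A'|=g$.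

**Lemma 3.** Let $\mathcal F\subset\binom{[n]}k$ avoid $t$, let $1\le g\le\min(k,n-k)$, $N=\binom nk$, $D_g=\binom kg\binom{n-k}g$. Suppose that at least $\rho ND_g$ ordered pairs $(A,A')\in\mathcal F^2$ have $|A\setminus A'|=g$. Then there are disjoint $g$-sets $P,Q$ such that
$$\mathcal H=\Big\{C\in\tbinom{[n]\setminus(P\cup Q)}{k-g}:\ C\cup P\in\mathcal F,\ C\cup Q\in\mathcal F\Big\}$$
has $|\mathcal H|\ge\rho\binom{n-2g}{k-g}$, and $\mathcal H$ avoids $t$.

*Proof.* For $A\in\binom{[n]}k$ there are $D_g$ sets $A'\in\binom{[n]}k$ with $|A\setminus A'|=g$: remove $g$ elements, add $g$ others. So $ND_g$ counts all such ordered pairs. Each of them is determined by $P=A\setminus A'$, $Q=A'\setminus A$, $C=A\cap A'$. There are $\Pi=\frac{n!}{g!\,g!\,(n-2g)!}$ choices of $(P,Q)$, and each leaves $\binom{n-2g}{k-g}$ choices of $C$. Hence $ND_g=\Pi\binom{n-2g}{k-g}$, and some $(P,Q)$ occurs for at least $\rho ND_g/\Pi=\rho\binom{n-2g}{k-g}$ pairs from $\mathcal F$. If $C,C'\in\mathcal H$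 had $|C\cap C'|=t$, then $C\cup P$ and $C'\cup Q$ would be members of $\mathcal F$, distinct because $g\ge1$, meeting in exactly $t$ elements. $\square$

For example, with $k=6$, $t=2$ we have $k-t=4$; taking $g=1$ gives $5$-sets that avoid $2$, and $5-2=3$ is prime.

In a random-like family of density $\alpha$ one expects $\rho\approx\alpha^2$. Then the density exponent doubles, $b\mapsto2b$, and (3) suggests that this is affordable. But can we have $\rho\approx\alpha^2$? Not for $g=1$. Consider the classes $\{A\in\binom{[n]}k:\sum_{i\in A}i\equiv r\pmod n\}$. Some class has density at least $1/n$. If $A\setminus A'=\{x\}$ and $A'\setminus A=\{y\}$, the sums differ by $x-y\not\equiv0$. So that class contains no pair with $|A\setminus A'|=1$. We shall take $g\approx\gamma n$ with $\gamma>0$. The next two sections show that $\rho\ge\frac12\alpha^2$ then holds as long as the density exponent satisfies $b<2\gamma$.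

## 6. Signs and sizes of Johnson-scheme eigenvalues

Let $A_g$ be the $0/1$ matrix on $\binom{[n]}k$ with entry $1$ iff $|A\setminus A'|=g$. The number of pairs we want is the quadratic form $1_{\mathcal F}^{\mathsf T}A_g1_{\mathcal F}$, so we need the spectrum of $A_g$. We recall standard facts (Delsarte 1973; Brouwer–Cohen–Neumaier, *Distance-Regular Graphs*, §9.1). The matrices $A_0=I,A_1,A_2,\dots$ have common orthogonal eigenspaces $V_j$, $0\le j\le\min(k,n-k)$, of dimension $m_j=\binom nj-\binom n{j-1}$. The space $V_0$ consists of the constants, and $A_1$ has on $V_j$ the eigenvalue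
$$\theta_j=(k-j)(n-k-j)-j=k(n-k)-j(n+1-j).$$
Moreover
$$A_1A_i=b_{i-1}A_{i-1}+a_iA_i+c_{i+1}A_{i+1},\quad b_i=(k-i)(n-k-i),\quad c_i=i^2,\quad a_i=b_0-b_i-c_i=in-2i^2 .$$
The recurrence is a count. If $|A\setminus A'|=i$, replace one element of $A$ by one outside $A$. The distance $|\cdot\setminus A'|$ goes up to $i+1$ in $(k-i)(n-k-i)$ ways (drop from $A\cap A'$, add from outside $A\cup A'$), goes down to $i-1$ in $i\cdot i$ ways, and stays the same in the remaining $a_i$ of the $b_0=k(n-k)$ ways.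

Example: $n=4$, $k=2$. Then $\theta_0,\theta_1,\theta_2=4,0,-2$ with dimensions $1,3,2$. The recurrence with $i=1$ reads $4v_2=(\theta-2)\theta-4$ for the eigenvalue $v_2$ of $A_2$, giving $1,-1,1$. Indeed $A_2$ pairs each $2$-set with its complement, and its trace is $1-3+2=0$.

Let $\lambda_j$ be the eigenvalue of $A_g$ on $V_j$; $\lambda_0=D_g$, the row sum. Only negative $\lambda_j$ can hurt us. The lemma says that these occur only for large $j$, and that for large $j$, where $m_j$ is large, $|\lambda_j|$ is small.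

**Lemma 4.** Let $1\le g\le\min(k,n-k)$ and $g\le n/4$.

(a) If $j(n+1-j)\le k(n-k)-2g(n-2g)-n/2$, then $\lambda_j>0$.

(b) $|\lambda_j|\le\sqrt{ND_g/m_j}$ for all $j$.

*Proof.* (b) $m_j\lambda_j^2\le\operatorname{tr}A_g^2$, and $\operatorname{tr}A_g^2$ is the number of ones in the symmetric matrix $A_g$, which is $ND_g$.

(a) Let $\theta=\theta_j$; the hypothesis says $\theta\ge2g(n-2g)+\frac n2$. Let $v_i$ be the eigenvalue of $A_i$ on $V_j$. Then $v_0=1$ and
$$c_{i+1}v_{i+1}=(\theta-a_i)v_i-b_{i-1}v_{i-1},\tag{4}$$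
where the last term is absent for $i=0$. We show that positivity propagates along (4), because $\theta$ is large enough.

**Step 1: a bound for the coefficients.** This makes $\theta-a_i$ dominate the neighboring terms. Let $0\le i\le g-1$. By AM–GM,
$$\sqrt{b_{i-1}c_i}=i\sqrt{(k-i+1)(n-k-i+1)}\le\tfrac{i(n-2i+2)}2,\qquad \sqrt{b_ic_{i+1}}\le\tfrac{(i+1)(n-2i)}2 ,$$
where for $i=0$ the first root is read as $0$. Therefore
$$a_i+\sqrt{b_{i-1}c_i}+\sqrt{b_ic_{i+1}}\le in-2i^2+\tfrac{in-2i^2+2i}2+\tfrac{in-2i^2+n-2i}2=2i(n-2i)+\tfrac n2 .$$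
The function $2i(n-2i)$ is increasing for $i\le n/4$, and $g\le n/4$. So the right side is at most $2g(n-2g)+\frac n2\le\theta$.

**Step 2: induction.** The purpose is a lower bound on the ratio of consecutive $v_i$. We claim that for $0\le i\le g-1$,
$$v_i>0\quad\text{and}\quad c_{i+1}v_{i+1}\ge\sqrt{b_ic_{i+1}}\,v_i .$$
For $i=0$: $v_0=1$, $a_0=0$, and $c_1v_1=\theta\ge\sqrt{b_0c_1}$ by Step 1. For $i\ge1$ the claim for $i-1$ gives $c_iv_i\ge\sqrt{b_{i-1}c_i}\,v_{i-1}>0$, since $b_{i-1}>0$ because $i-1<g\le\min(k,n-k)$. So $v_i>0$. Multiplying by $\sqrt{b_{i-1}/c_i}$ gives $b_{i-1}v_{i-1}\le\sqrt{b_{i-1}c_i}\,v_i$. Insert this in (4) and use Step 1: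
$$c_{i+1}v_{i+1}\ge\big(\theta-a_i-\sqrt{b_{i-1}c_i}\big)v_i\ge\sqrt{b_ic_{i+1}}\,v_i .$$
The case $i=g-1$ gives $c_gv_g\ge\sqrt{b_{g-1}c_g}\,v_{g-1}>0$, so $\lambda_j=v_g>0$. $\square$

## 7. An entropy inequality: the spectrum tolerates density $2^{-2\gamma n}$

Lemma 4 speaks of $j(n+1-j)$ and $k(n-k)$, so it is convenient to write entropy as a function of $y=x(1-x)$. For $0\le y\le\frac14$ let
$$h(y)=H\Big(\frac{1-\sqrt{1-4y}}2\Big),\qquad\text{so that}\quad h(x(1-x))=H(x).$$
With $x=\frac{1-s}2$, $s=\sqrt{1-4y}$, we have $dy/dx=1-2x=s$ and $H'(x)=\log\frac{1-x}x$. Hence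
$$h'(y)=\frac1s\log\frac{1+s}{1-s}=\omega(1-4y),\qquad\omega(\sigma)=\frac2{\ln2}\sum_{i\ge0}\frac{\sigma^i}{2i+1}.\tag{5}$$
Since $\omega>0$ is increasing, $h$ is increasing and concave. At $y=\frac29$ we have $s=\frac13$ and $h'(\frac29)=3\log2=3$. We shall use repeatedly that $h'\le3$ on $[\frac29,\frac14]$.

We also need a lower bound for $H(x)/x$. From $\ln\frac1{1-x}\ge x+\frac{x^2}2$,
$$\ln2\cdot\frac{H(x)}x=\ln\frac1x+\frac{1-x}x\ln\frac1{1-x}\ge\ln\frac1x+(1-x)\Big(1+\frac x2\Big)=\ln\frac1x+1-\frac x2-\frac{x^2}2\quad(0<x<1).\tag{6}$$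

By Lemma 4, negative eigenvalues can only occur at $j$ with $\frac jn(1-\frac jn)\gtrsim y_1$, where $y_1=y_0-2\gamma(1-2\gamma)$ and $y_0=\kappa(1-\kappa)$. There $m_j$ has rate at least $h(y_1)$, and $|\lambda_j|/D_g\le\sqrt{N/(D_gm_j)}$ has rate at most $-\frac12(G+h(y_1)-h(y_0))$, where $G$ is the rate of $D_g$. The next lemma shows that this is less than $-2\gamma$.

**Lemma 5.** Let $0<\gamma\le\frac1{24}$, $0<\kappa<1$, $y_0=\kappa(1-\kappa)\ge\frac29+\frac{2\gamma}3$, $y_1=y_0-2\gamma(1-2\gamma)$, and $G=\kappa H(\frac\gamma\kappa)+(1-\kappa)H(\frac\gamma{1-\kappa})$. Then $y_1\ge\frac{25}{144}$ and $G-(h(y_0)-h(y_1))>4\gamma$.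

*Proof.*

**Step 1: the range of $\sigma=1-4y$.** This keeps us where $\omega$ is nearly constant. Let $\sigma_i=1-4y_i$. Then $0\le\sigma_0\le\frac19-\frac{8\gamma}3$, and
$$\sigma_1=\sigma_0+8\gamma(1-2\gamma)\le\tfrac19+\tfrac{16\gamma}3-16\gamma^2\le\tfrac19+\tfrac29-\tfrac1{36}=\tfrac{11}{36},$$
since the middle expression increases for $\gamma\le\frac16$. So $y_1\ge\frac14(1-\frac{11}{36})=\frac{25}{144}$.

**Step 2: an upper bound for $h(y_0)-h(y_1)$.** For $0\le\sigma\le\frac{11}{36}$,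
$$\sum_{i\ge2}\frac{\sigma^i}{2i+1}\le\frac{\sigma^2}{5(1-\sigma)}\le\frac{11}{125}\sigma=0.088\,\sigma,$$
so $\omega(\sigma)\le\frac2{\ln2}(1+0.43\sigma)$. We integrate this linear bound over $[y_1,y_0]$. The mean of $\sigma$ there is $\frac{\sigma_0+\sigma_1}2=\sigma_0+4\gamma(1-2\gamma)\le\frac19+\frac{4\gamma}3$. As $0.43\cdot\frac19<0.048$ and $0.43\cdot\frac43<0.58$,
$$\ln2\,(h(y_0)-h(y_1))\le2\gamma(1-2\gamma)\cdot2(1.048+0.58\gamma)\le4\gamma(1.048-1.5\gamma);$$
the last step holds because $(1-2\gamma)(1.048+0.58\gamma)\le1.048-1.516\gamma$.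

**Step 3: a lower bound for $G$.** Put $x_1=\frac\gamma\kappa$, $x_2=\frac\gamma{1-\kappa}$, so that $G/\gamma=\frac{H(x_1)}{x_1}+\frac{H(x_2)}{x_2}$. Here $x_1x_2=\gamma^2/y_0$, and
$$x_1+x_2=\frac\gamma{y_0}\le\frac\gamma{\frac29+\frac{2\gamma}3}\le\frac{1/24}{1/4}=\frac16,$$
since the middle expression increases with $\gamma$. So $x_1^2+x_2^2\le\frac1{36}$, and (6) gives
$$\ln2\cdot\frac G\gamma\ge\ln\frac{y_0}{\gamma^2}+2-\frac1{12}-\frac1{72}=\ln\frac{y_0}{\gamma^2}+2-\frac7{72}.$$

**Step 4: comparison.** By Steps 2 and 3 it suffices that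
$$\ln\frac{y_0}{\gamma^2}+6\gamma>4\ln2+4.192-2+\frac7{72},$$
and the right side is less than $5.063$. The left side is at least $\ln\frac{2/9+2\gamma/3}{\gamma^2}+6\gamma$. The derivative of this in $\gamma$ is $\frac{2/3}{2/9+2\gamma/3}-\frac2\gamma+6\le3-48+6<0$, so it is at least its value at $\gamma=\frac1{24}$, which is $\ln144+\frac14>5.21$. $\square$

## 8. Transfer from any layer to a layer with prime difference

For $0\le\gamma<x<1-\gamma$ let
$$\Lambda(x)=L(1-2\gamma)-L(x-\gamma)-L(1-x-\gamma).$$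
By (2) this is the limit of $\frac1n\log\binom{n-2g}{\ell-g}$ when $g/n\to\gamma$, $\ell/n\to x$. For $R,B>0$ and $W=R+B$ let
$$\Phi=L(W)-L(R)-L(B)-2R=W\,H(R/W)-2R .\tag{7}$$
Since $L(2R)=2L(R)+2R$, we also have
$$\Phi=L(R)+L(R+B)-L(2R)-L(B).\tag{8}$$

**Proposition 6.** Let $n\to\infty$ along an infinite set, $k/n\to\kappa$, $t/n\to\tau$, $0\le\kappa-\tau<\frac12$. Let $\mathcal F\subset\binom{[n]}k$ be nonempty and avoid $t$, with $\frac1n\log\big(|\mathcal F|/\binom nk\big)\to-b$. Let $0<\gamma\le\frac1{24}$, $\kappa(1-\kappa)\ge\frac29+\frac{2\gamma}3$, $\gamma<\kappa-\tau$, $b<2\gamma$. Put $R=\kappa-\tau-\gamma$, $B=1-\kappa-\gamma$. Then at least one of the following holds: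

(I) $2\tau\le\kappa-\gamma$ and $2b\ge\Lambda(\kappa)-\Lambda(\kappa-\tau)$;

(II) $2\tau\ge\kappa-\gamma$ and $2b\ge\Phi$.

*Proof.* Since $\kappa(1-\kappa)>\frac29$, we have $\kappa\in(\frac13,\frac23)$, so $B>0$; also $R>0$. By the prime number theorem, for every $\delta>0$ and all large $x$ there is a prime in $((1-\delta)x,x]$. So there are primes $p=p_n$ with $p/n\to R$. Put $g=k-t-p$; then $g/n\to\kappa-\tau-R=\gamma$. For large $n$, $1\le g\le\min(k,n-k)$ and $g\le n/4$, because $0<\gamma\le\frac1{24}$. Let $N=\binom nk$, $\alpha=|\mathcal F|/N=2^{-n(b+o(1))}$.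

**Step 1: many pairs at distance $g$.** The purpose is the bound $\rho\ge\frac12\alpha^2$ in Lemma 3. Let $E$ be the number of ordered pairs $(A,A')\in\mathcal F^2$ with $|A\setminus A'|=g$, and $P_j$ the orthogonal projection onto $V_j$. Then
$$E=1_{\mathcal F}^{\mathsf T}A_g1_{\mathcal F}=\sum_j\lambda_j\|P_j1_{\mathcal F}\|^2 ,$$
and the $j=0$ term is $D_g|\mathcal F|^2/N$. By Lemma 4(a), $\lambda_j<0$ is possible only for $j\ge1$ with $j(n+1-j)>k(n-k)-2g(n-2g)-\frac n2$. Divide by $n^2$; with $y_0,y_1$ as in Lemma 5, such $j$ satisfy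
$$\tfrac jn\big(1-\tfrac jn\big)>\tfrac kn\big(1-\tfrac kn\big)-2\tfrac gn\big(1-2\tfrac gn\big)-\tfrac1{2n}-\tfrac j{n^2}\ge y_1-\delta_n ,$$
where $\delta_n\to0$ does not depend on $j$. Since $j\le\min(k,n-k)\le n/2$,
$$m_j=\binom nj\frac{n-2j+1}{n-j+1}\ge\frac1{n+1}\binom nj\ge\frac{2^{nH(j/n)}}{(n+1)^2}\ge2^{n(h(y_1)-o(1))},$$
because $H(\frac jn)=h\big(\frac jn(1-\frac jn)\big)$ and $h$ is increasing and continuous. By (2), $\frac1n\log D_g\to G$ and $\frac1n\log N\to H(\kappa)=h(y_0)$. So Lemma 4(b) gives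
$$\frac{|\lambda_j|}{D_g}\le\sqrt{\frac N{D_gm_j}}\le2^{\frac n2(H(\kappa)-G-h(y_1)+o(1))},$$
uniformly over these $j$. By Lemma 5, $G+h(y_1)-H(\kappa)>4\gamma>2b$. So the right side is at most $2^{-n(b+\delta)}$ for some fixed $\delta>0$ and large $n$, hence at most $\alpha/2$. Since $\sum_j\|P_j1_{\mathcal F}\|^2=|\mathcal F|$,
$$E\ge\frac{D_g|\mathcal F|^2}N-\frac\alpha2D_g|\mathcal F|=\frac12\alpha^2ND_g .$$

**Step 2: reduction to a prime difference.** Lemma 3 with $\rho=\frac12\alpha^2$ gives, with $n'=n-2g$, $k'=k-g$, $N'=\binom{n'}{k'}$, a family $\mathcal H$ of $k'$-subsets of an $n'$-set that avoids $t$ and has $|\mathcal H|\ge\frac12\alpha^2N'$. Now $k'-t=p$ is prime.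

**Step 3: Frankl–Wilson for $\mathcal H$.** The purpose is to turn Lemma 2 into inequalities between rates. Pass to a subsequence on which $k'\ge2t+1$ always, or $k'\le2t$ always.

Let $k'\ge2t+1$. In the limit $2\tau\le\kappa-\gamma$. As $\kappa-\tau<\frac12$, we have $2R<1-2\gamma$, so $p<n'/2$ for large $n$, and Lemma 2(I) gives $\frac12\alpha^2N'\le\sum_{i<p}\binom{n'}i\le n\binom{n'}p$. Here $N'=\binom{n-2g}{k-g}$ has rate $\Lambda(\kappa)$ and $\binom{n'}p=\binom{n-2g}{(k-t)-g}$ has rate $\Lambda(\kappa-\tau)$. Hence $-2b+\Lambda(\kappa)\le\Lambda(\kappa-\tau)$, which is (I).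

Let $k'\le2t$. In the limit $2\tau\ge\kappa-\gamma$. With $s=2t+1-k'$ put $M=n'-s$. Then
$$\tfrac Mn\to1-2\gamma-2\tau+\kappa-\gamma=B+2R .$$
As $B>0$, for large $n$ we have $p<M/2$ and $2p-1\le M$, and Lemma 2(II) gives $\frac12\alpha^2\le n\binom Mp\big/\binom M{2p-1}$. By (2), in the limit
$$-2b\le\big[L(B+2R)-L(R)-L(B+R)\big]-\big[L(B+2R)-L(2R)-L(B)\big]=-\Phi$$
by (8). This is (II). $\square$

How should $\gamma$ be chosen for Theorem 1? We need $b<2\gamma$. Counterexamples have $b<a$, so $2\gamma\ge a$ is enough. Since $\frac{1-\tau}2\ge\frac13$, we have $H_T\ge H(\frac13)$. Put $q=(\kappa-\frac13)(\frac23-\kappa)=\kappa(1-\kappa)-\frac29$. By concavity of $h$ and $h'(\frac29)=3$, $a\le H(\kappa)-H(\frac13)\le3q$. So we take $\gamma=\frac32q$. Then the other hypothesis, $\kappa(1-\kappa)\ge\frac29+\frac{2\gamma}3$, holds with equality. It remains to show that each alternative of Proposition 6 gives $2b\ge2a$ for this $\gamma$.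

## 9. Inequalities for the two alternatives

The first lemma says that (I) is no weaker for $\gamma>0$ than the case $\gamma=0$, which is (3).

**Lemma 7.** If $0\le\gamma<r\le\kappa$, $r+\kappa\le1$ and $\gamma<1-\kappa$, then $\Lambda(\kappa)-\Lambda(r)\ge H(\kappa)-H(r)$.

*Proof.* At $\gamma=0$ equality holds. The $\gamma$-derivative of the left side is
$$\log\frac{(\kappa-\gamma)(1-\kappa-\gamma)}{(r-\gamma)(1-r-\gamma)},$$
where all four factors are positive, also for all smaller values of $\gamma$. Since $(x-\gamma)(1-x-\gamma)=x(1-x)-\gamma+\gamma^2$ and $\kappa(1-\kappa)-r(1-r)=(\kappa-r)(1-\kappa-r)\ge0$, the numerator is at least the denominator. So the derivative is $\ge0$ throughout. $\square$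

Alternative (II) needs an explicit one-variable inequality, which handles the boundary case $\tau=\frac13$.

**Lemma 8.** For $0<x<1$ let $D=2-x+x^2$ and $u(x)=\frac{x(1+x)}{2D}$. Then $H(u(x))\ge\frac{x(3-x)}D$, equivalently
$$\frac{H(u(x))}{u(x)}\ge2+\frac{4(1-x)}{1+x}.$$
Moreover $H(v)/v>6$ for $0<v\le\frac9{242}$, and $u$ is increasing with $u(\frac18)=\frac9{242}$.

*Proof.* The two forms are equivalent because $\frac{x(3-x)}D\big/u(x)=\frac{2(3-x)}{1+x}=2+\frac{4(1-x)}{1+x}$.

**Step 1: small arguments.** This settles $x\le\frac18$. As $H$ is concave with $H(0)=0$, $H(v)/v$ is decreasing, and $\frac9{242}<\frac1{26}$. By (6) at $\frac1{26}$, since $1-\frac1{52}-\frac1{1352}>0.98$,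
$$26\,H(\tfrac1{26})\ge\log26+\frac{0.98}{\ln2}>4.70+1.41>6 .$$
Next, $1-2u=\frac{2(1-x)}D$ has derivative $-2(1+2x-x^2)/D^2<0$, so $u$ increases. At $x=\frac18$, $D=\frac{121}{64}$ and $u=\frac9{64}\cdot\frac{64}{242}=\frac9{242}$. So for $x\le\frac18$ we get $H(u)/u>6>2+\frac{4(1-x)}{1+x}$.

**Step 2: a polynomial lower bound for $H$.** Let $\frac18\le x<1$, $z=(1-2u)^2=\frac{4(1-x)^2}{D^2}$ and $\beta=\frac1{2\ln2}$. Integrating $\frac d{ds}H(\frac{1-s}2)=-\frac12\log\frac{1+s}{1-s}=-\frac1{\ln2}\sum_{i\ge1}\frac{s^{2i-1}}{2i-1}$ from $s=0$ gives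
$$1-H(u)=\beta\sum_{i\ge1}\frac{z^i}{i(2i-1)},\qquad\sum_{i\ge1}\frac1{i(2i-1)}=2\ln2$$
(the second from $s\to1$). Replacing $z^i$ by $z^3$ for $i\ge3$, and using $\beta(2\ln2-1-\frac16)=1-\frac{7\beta}6$,
$$1-H(u)\le\beta z+\tfrac\beta6z^2+\big(1-\tfrac{7\beta}6\big)z^3 .$$
With $e_1=1-\beta>0.278$ and $e_2=1-\frac{7\beta}6>0.158$ this is
$$H(u)\ge(1-z)+z(1-z)(e_1+e_2z),$$
as one sees by comparing coefficients: $-1+e_1=-\beta$, $e_2-e_1=-\frac\beta6$, and $-e_2$.

**Step 3: reduction to a polynomial comparison.** We compute what the main term $1-z$ misses. First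
$$1-z=\frac{(D-2+2x)(D+2-2x)}{D^2}=\frac{(x+x^2)(4-3x+x^2)}{D^2}=\frac{x(4+x-2x^2+x^3)}{D^2}=\frac{x(4+x(1-x)^2)}{D^2}.$$
Since $(3-x)D=6-5x+4x^2-x^3$,
$$\frac{x(3-x)}D-(1-z)=\frac x{D^2}\big(2-6x+6x^2-2x^3\big)=\frac{2x(1-x)^3}{D^2}.$$
So it suffices that $z(1-z)(e_1+e_2z)\ge\frac{2x(1-x)^3}{D^2}$. Insert $z(1-z)=\frac{4(1-x)^2}{D^2}\cdot\frac{x(4+x(1-x)^2)}{D^2}$ and cancel $\frac{2x(1-x)^2}{D^4}$. The condition becomes
$$2\big(4+x(1-x)^2\big)(e_1+e_2z)\ge K(x):=(1-x)D^2 .$$

**Step 4: three intervals.** Here monotonicity finishes the proof. We have $K'=-D\big(D-2(1-x)(2x-1)\big)=-D(4-7x+5x^2)<0$, since $49<80$. So $K$ decreases. Also $z$ decreases, since $1-2u$ is positive and decreasing.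

- On $[\frac13,1)$ the left side is at least $8(0.278)=2.224>2.108>\frac23(\frac{16}9)^2=K(\frac13)$.
- On $[\frac14,\frac13]$ we have $z\ge z(\frac13)=\frac9{16}$, so the left side is at least $8(0.278+0.088)>2.9>2.47>\frac34(\frac{29}{16})^2=K(\frac14)$.
- On $[\frac18,\frac14]$ we have $z\ge z(\frac14)=\frac{576}{841}>0.684$. The function $x(1-x)^2$ has derivative $(1-x)(1-3x)\ge0$ on $[0,\frac13]$, so it is at least $\frac{49}{512}>0.095$. The left side is at least $8.19(0.278+0.108)>3.16>3.13>\frac78(\frac{121}{64})^2=K(\frac18)$. $\square$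

The next lemma is what alternative (II) needs. The plan is to fix $\kappa$ and vary $\tau$. The difference of the two sides turns out to be concave in $\tau$, so only endpoints need checking.

**Lemma 9.** Let $0<\tau\le\frac13$, $|1-2\kappa|<\tau$, $\gamma=\frac32(\kappa-\frac13)(\frac23-\kappa)$, and $2\tau\ge\kappa-\gamma$. With $R=\kappa-\tau-\gamma$, $B=1-\kappa-\gamma$ and $\Phi$ as in (7),
$$\Phi\ge2\big(H(\kappa)-H(\tfrac{1-\tau}2)\big).$$

*Proof.* As $|1-2\kappa|<\frac13$, we have $\kappa\in(\frac13,\frac23)$. Write $\kappa=\frac{1+x}3$, $0<x<1$. Then $\gamma=\frac{x(1-x)}6\le\frac1{24}$ and $\gamma<\frac x6=\frac12(\kappa-\frac13)$.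

**Step 1: concavity in $\tau$.** Fix $\kappa,\gamma$ and let $\tau'$ vary over $[\tau_0,\frac13]$, where $\tau_0=\max\big(|1-2\kappa|,\frac{\kappa-\gamma}2\big)$. The given $\tau$ lies in this interval. With $\tau'$ in place of $\tau$, $R=\kappa-\tau'-\gamma\ge\kappa-\frac13-\gamma>0$, and $B>\frac13-\frac1{24}>0$ is constant. Put
$$\Psi(\tau')=\Phi-2H(\kappa)+2H\big(\tfrac{1-\tau'}2\big).$$
As $R$ and $W$ have $\tau'$-derivative $-1$,
$$\Psi'(\tau')=\log\frac{4R}{R+B}-\log\frac{1+\tau'}{1-\tau'} .$$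
Here $R/(R+B)$ decreases with $\tau'$, because $R$ decreases and $B$ is constant. So $\Psi'$ is decreasing, $\Psi$ is concave, and it suffices that $\Psi\ge0$ at both endpoints.

**Step 2: the endpoint $\tau'=\frac13$.** This is where Lemma 8 enters. We have $W=1-\tau'-2\gamma=\frac23-\frac{x(1-x)}3=\frac D3$ and $R=\frac x3-\frac{x(1-x)}6=\frac{x(1+x)}6$, so $R/W=u(x)$. By Lemma 8,
$$\Phi=\frac D3\big(H(u(x))-2u(x)\big)\ge\frac13\big(x(3-x)-x(1+x)\big)=\frac{2x(1-x)}3 .$$
On the other hand $H(\kappa)-H(\frac13)\le3\big(\kappa(1-\kappa)-\frac29\big)=3\cdot\frac{x(1-x)}9=\frac{x(1-x)}3$. Since $\frac{1-\tau'}2=\frac13$, $\Psi(\frac13)\ge0$.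

**Step 3: the endpoint $\tau_0=|1-2\kappa|$.** Here the right side of the lemma vanishes: $\frac{1-\tau_0}2\in\{\kappa,1-\kappa\}$, so $\Psi=\Phi=W\big(H(\frac RW)-2\frac RW\big)$. Since $B-R=1-2\kappa+\tau_0\ge0$, we have $\frac RW\le\frac12$, and $H(v)\ge2v$ on $[0,\frac12]$ by concavity. So $\Psi\ge0$.

**Step 4: the endpoint $\tau_0=\frac{\kappa-\gamma}2\ge|1-2\kappa|$.** Here the two alternatives of Proposition 6 agree, and we use Lemma 7. From $2\tau_0=\kappa-\gamma$ we get $2R=2\kappa-2\tau_0-2\gamma=\kappa-\gamma$, then $B+2R=1-2\gamma$, and $B+R=1-2\gamma-R=1-(\kappa-\tau_0)-\gamma$. By (8), adding and subtracting $L(1-2\gamma)$,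
$$\Phi=L(R)+L(B+R)-L(2R)-L(B)=\Lambda(\kappa)-\Lambda(\kappa-\tau_0).$$
Lemma 7 applies with $r=\kappa-\tau_0$: $r-\gamma=R>0$; $r+\kappa=2\kappa-\tau_0\le1$ because $\tau_0\ge2\kappa-1$; and $\gamma<1-\kappa$. So $\Phi\ge H(\kappa)-H(\kappa-\tau_0)$. By concavity, $H(1-\kappa)+H(\kappa-\tau_0)\le2H(\frac{1-\tau_0}2)$. Hence $\Phi\ge2H(\kappa)-2H(\frac{1-\tau_0}2)$, that is, $\Psi\ge0$. $\square$

## 10. The upper bound for $t<n/3$

*Proof of the upper bound in Theorem 1.* Let $T=\binom n{\lfloor(n+t)/2\rfloor}$ and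
$$\epsilon(n)=\max_{0\le t<n/3}\max\Big(0,\frac1n\log\frac{m(n,t)}T\Big),$$
which depends on $n$ only. The bound of Theorem 1 holds with this $\epsilon(n)$ by definition; we must show $\epsilon(n)\to0$. Suppose not.

**Step 1: limits.** We extract a layer and convergent ratios. There are $\varepsilon>0$, infinitely many $n$, and $t=t_n<n/3$, $\mathcal A_n$ avoiding $t$ with $|\mathcal A_n|\ge T2^{2\varepsilon n}$. By pigeonhole some layer $\mathcal F=\mathcal A_n\cap\binom{[n]}k$ has $|\mathcal F|\ge T2^{2\varepsilon n}/(n+1)\ge T2^{\varepsilon n}$ for large $n$. The numbers $k/n$, $t/n$ and $\frac1n\log\big(|\mathcal F|/\binom nk\big)\in[-1,0]$ are bounded, so on a subsequence $k/n\to\kappa$, $t/n\to\tau\in[0,\frac13]$ and $\frac1n\log\big(|\mathcal F|/\binom nk\big)\to-b$. With $H_T=H(\frac{1-\tau}2)=\lim\frac1n\log T$ and $a=H(\kappa)-H_T$ we get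
$$0\le b\le a-\varepsilon .$$

**Step 2: the hypotheses of Proposition 6.** Since $a>0$, $H(\kappa)>H_T$, that is, $|1-2\kappa|<\tau\le\frac13$. So $\tau>0$, $\kappa\in(\frac13,\frac23)$, and $0<\kappa-\tau<\frac{1-\tau}2<\frac12$. Let $q=(\kappa-\frac13)(\frac23-\kappa)$ and $\gamma=\frac32q$. Then $0<q\le\frac1{36}$ gives $0<\gamma\le\frac1{24}$, and $\kappa(1-\kappa)=\frac29+q=\frac29+\frac{2\gamma}3$. As $\frac23-\kappa<\frac13$, $\gamma<\frac12(\kappa-\frac13)<\kappa-\tau$. Since $\frac{1-\tau}2\in[\frac13,\frac12]$, $a\le H(\kappa)-H(\frac13)\le3q=2\gamma$, so $b<2\gamma$. Proposition 6 applies.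

**Step 3: both alternatives give $b\ge a$.** This is the contradiction. In alternative (I), Lemma 7 with $r=\kappa-\tau$ applies, since $\gamma<r$, $\kappa+r=2\kappa-\tau<1$ and $\gamma\le\frac1{24}<1-\kappa$. It gives $2b\ge H(\kappa)-H(\kappa-\tau)$. By the concavity step in (3), which uses only that $1-\kappa$ and $\kappa-\tau$ have midpoint $\frac{1-\tau}2$, the right side is at least $2a$. In alternative (II), $2\tau\ge\kappa-\gamma$, so Lemma 9 applies and $2b\ge\Phi\ge2a$. Both contradict $b\le a-\varepsilon$. So $\epsilon(n)\to0$. $\square$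

Together with Section 2 this proves Theorem 1, and with it the conjecture for every $\eta$.

## 11. Rates beyond $n/3$: the upper bound of Theorem 2

*Proof of the upper bound in Theorem 2.* Suppose $\frac1n\log m(n,t)\ge f(t/n)+2\varepsilon$ for some fixed $\varepsilon>0$, infinitely many $n$ and suitable $t=t_n$.

**Step 1: the easy ranges of $\tau$.** Take layers and subsequences as in Section 10; $f$ is continuous, so the limit of the rate of $|\mathcal F|$ is $H(\kappa)-b\ge f(\tau)+\varepsilon$. If $\tau\le\frac13$, this says $b\le H(\kappa)-H_T-\varepsilon$, and Steps 2 and 3 of Section 10, which use only the limits, give a contradiction. If $\tau\ge\frac12$, then $f(\tau)=1$, which contradicts $m(n,t)\le2^n$. So let $\frac13<\tau<\frac12$, $a=H(\kappa)-H(\tau)$, and $0\le b\le a-\varepsilon$.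

**Step 2: the hypotheses of Proposition 6.** The role of $\frac13$ in the choice of $\gamma$ is now played by $\tau$. From $H(\kappa)>H(\tau)$ we get $\tau<\kappa<1-\tau$. Put $d=1-2\tau\in(0,\frac13)$ and $\kappa-\tau=xd$ with $0<x<1$; then $1-\tau-\kappa=(1-x)d$. Let
$$q=(\kappa-\tau)(1-\tau-\kappa)=d^2x(1-x),\qquad\gamma=\tfrac32q .$$
Then $0<\gamma\le\frac32\cdot\frac19\cdot\frac14=\frac1{24}$, $\gamma\le\frac32d(\kappa-\tau)<\kappa-\tau$, and $\kappa-\tau<d<\frac12$. Moreover $\kappa(1-\kappa)=\tau(1-\tau)+q\ge\frac29+\frac{2\gamma}3$. Since $h'\le3$ on $[\frac29,\frac14]$, $a=h(\kappa(1-\kappa))-h(\tau(1-\tau))\le3q=2\gamma$, so $b<2\gamma$. Proposition 6 applies. Alternative (I) needs $2\tau\le\kappa-\gamma$, but $\kappa<1-\tau<2\tau$. So (II) holds: $2b\ge\Phi$.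

It remains to prove $\Phi\ge4\gamma$. Then $2b\ge4\gamma\ge2a$, which contradicts $b\le a-\varepsilon$.

**Step 3: reformulation.** We bring $\Phi\ge4\gamma$ to the form of Lemma 8. With $\xi=x(1-x)$,
$$R=xd-\tfrac32d^2\xi,\qquad W=1-\tau-2\gamma=\tfrac{1+d}2-3d^2\xi,\qquad u_d(x)=\frac RW .$$
Dividing $W\,H(u_d)-2R\ge4\gamma$ by $R=Wu_d>0$, the inequality $\Phi\ge4\gamma$ is equivalent to $\frac{H(u_d)}{u_d}\ge2+4\frac\gamma R$. Here
$$\frac R\gamma=\frac2{3d(1-x)}-1\ge\frac2{1-x}-1=\frac{1+x}{1-x},$$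
as $d\le\frac13$. So it suffices that
$$\frac{H(u_d(x))}{u_d(x)}\ge2+\frac{4(1-x)}{1+x}.\tag{9}$$
At $d=\frac13$ we get $R=\frac{x(1+x)}6$ and $W=\frac D3$, so $u_{1/3}=u$, the function of Lemma 8.

**Step 4: monotonicity in $d$.** This reduces (9) to $d=\frac13$. Regard $d$ as a variable in $[0,\frac13]$ with $x$ fixed; $W\ge\frac12-\frac1{12}>0$. The derivative of $u_d$ has the sign of
$$R_d'W-RW_d'=(x-3d\xi)\big(\tfrac{1+d}2-3d^2\xi\big)-\big(xd-\tfrac32d^2\xi\big)\big(\tfrac12-6d\xi\big).$$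
The first product is $\frac x2+\frac{xd}2-3xd^2\xi-\frac32d\xi-\frac32d^2\xi+9d^3\xi^2$ and the second is $\frac{xd}2-6xd^2\xi-\frac34d^2\xi+9d^3\xi^2$. The difference is
$$\nu(d)=\tfrac x2-\tfrac32d\xi-\tfrac34d^2\xi+3xd^2\xi .$$
Since $x<1$ and $d\le\frac13$, $\nu'(d)=\xi\big(-\frac32-\frac32d+6xd\big)\le\xi\big(-\frac32+\frac92d\big)\le0$. So $\nu(d)\ge\nu(\frac13)$, and
$$\nu(\tfrac13)=\tfrac x2-\tfrac\xi2-\tfrac\xi{12}+\tfrac{x\xi}3=x\Big[\tfrac12-(1-x)\big(\tfrac7{12}-\tfrac x3\big)\Big].$$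

**Step 5: the case $x\ge\frac18$.** Both factors of $(1-x)(\frac7{12}-\frac x3)$ are nonnegative and decreasing on $[\frac18,1]$, and at $\frac18$ the product is $\frac78\cdot\frac{13}{24}=\frac{91}{192}<\frac12$. So $\nu>0$ on $[0,\frac13]$, $u_d$ increases with $d$, and $u_d(x)\le u(x)$. As $H(v)/v$ is decreasing, Lemma 8 gives (9).

**Step 6: the case $x\le\frac18$.** The sign of $\nu$ is not settled here, so we use monotonicity in $x$ instead. For fixed $d$, $R=dx\big(1-\frac32d(1-x)\big)$ is a product of positive increasing functions of $x$, and $W$ decreases in $x$ on $[0,\frac12]$. Hence, by Step 5 at $x=\frac18$,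
$$u_d(x)\le u_d(\tfrac18)\le u(\tfrac18)=\tfrac9{242}.$$
Lemma 8 gives $H(u_d(x))/u_d(x)>6>2+\frac{4(1-x)}{1+x}$, which is (9). So $\Phi\ge4\gamma$ in all cases. With the lower bound and the failure statement of Section 2, Theorem 2 is proved. $\square$
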